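# Linear-size crossing families in planar point sets

## 1. Points in convex position

A set $X\subset\mathbb R^2$ is in **general position** if no three of its points are collinear. It **generates** a collection of segments if every segment in the collection has its endpoints in $X$. Two segments **cross** if they intersect at a point that is not an endpoint of either one. A **crossing family** is a collection of segments that cross pairwise.

How large a crossing family can we find among $n$ points? If the points are in convex position, this is easy.

**Convex case.** *If $n\ge 2k$, the vertex set of a convex $n$-gon generates a crossing family of size $k$.*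

*Proof.* Keep $2k$ of the vertices, in cyclic order $v_0,\dots,v_{2k-1}$, and take the chords $v_iv_{i+k}$ for $0\le i<k$. If $0\le i<j<k$, then $i<j<i+k<j+k$. So the endpoints of the two chords alternate around the polygon, the four endpoints form a convex quadrilateral, and the chords are its diagonals, which cross. $\square$

Now drop convexity. Let $c(k)$ be the least integer such that any planar set of $c(k)$ points in general position generates a crossing family of $k$ segments. Two crossing segments cannot share an endpoint: if they shared $v$ and also met at another point, they would lie on one line, and then either three points of $X$ would be collinear or the segments would coincide. So $k$ pairwise crossing segments use $2k$ distinct points, and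
$$c(k)\ge 2k. \tag{1}$$

Small cases by hand: $c(1)=2$. For $k=2$, four points do not suffice, since a triangle with a point inside spans no crossing. Five points do suffice. If the convex hull has at least four vertices, four of them span two crossing diagonals. If the hull is a triangle with two points $y,z$ inside, the line $yz$ misses the three vertices and leaves two of them, say $u,v$, on one side. Then $yz$ and $uv$ are both edges of the convex hull of $\{u,v,y,z\}$ (for $uv$: both $y$ and $z$ lie inside the triangle, on one side of line $uv$). So the four points are in convex position and their diagonals cross. Thus $c(2)=5$.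

The paper "On Some Numbers Related to the Erdős-Szekeres Theorem" records the bound $c(k)\le 12k^2$, due to Aronov et al., and the question is whether it can be improved to a linear bound: is there an absolute constant $C$ with $c(k)\le Ck$ for all $k$? We shall prove that there is.

**Theorem 2.** *$2k\le c(k)\le 28672\,k$ for all $k\ge1$.* (Theorem 1 is the tool for this and comes in Section 4.)

What changes when convexity is lost? In the convex proof, each chosen chord has exactly $k-1$ of the $2k$ points on each side of its line. One may try to keep this: choose segments whose lines split the point set in the same way, and hope that they cross. For a triangle $uvw$ with a point $z$ inside, each of $zu,zv,zw$ has one point on each side of its line, and no two of them cross. So equal counts alone are not enough. But these three segments fan out in all directions; they are better behaved if they all pass from the left of a fixed line to its right. This is the setting of the next section.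

## 2. Two separated sets that do not split each other

Throughout Sections 2–5, $A\subset\{x<0\}$ and $B\subset\{x>0\}$ are finite nonempty sets with $|A|=n_1$, $|B|=n_2$. The set $A\cup B$ is in general position, and no two of its points lie on a vertical line. Call such a pair *admissible*. "Above" and "below" a non-vertical line are meant strictly.

An *edge* is a pair $e=(a,b)\in A\times B$, identified with the segment $ab$. Its line is $L_e$. By general position $L_e$ contains no points of $A\cup B$ other than $a$ and $b$.

**Definition (the numbers $p,q,s$).**
$$p(e)=\#\{z\in A: z\text{ below }L_e\},\qquad q(e)=\#\{z\in B: z\text{ above }L_e\},\qquad s(e)=q(e)-p(e).$$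

Since $a$ and $b$ are on $L_e$, we have $0\le p(e)\le n_1-1$ and $0\le q(e)\le n_2-1$. So $s$ takes at most $n_1+n_2-1$ values. The number of points of $A\cup B$ above $L_e$ is
$$q(e)+(n_1-1-p(e))=s(e)+n_1-1,$$
so fixing $s(e)$ is the same as fixing the number of points above the line.

*Example.* Let $A=\{a_1,a_2\}$ and $B=\{b_1,b_2\}$ with $a_1=(-2,1)$, $a_2=(-1,-1)$, $b_1=(1,1)$, $b_2=(2,-1)$, a parallelogram. For $a_1b_1$ we get $p=1,q=0,s=-1$; for $a_2b_2$: $p=0,q=1,s=1$. For $a_1b_2$ (the line $y=-x/2$): $p=1,q=1,s=0$; for $a_2b_1$ (the line $y=x$): $p=0,q=0,s=0$. The two edges with equal $s$ are the two diagonals.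

**Definition (splitting).** A line *splits* a finite set if there are points of the set strictly on both sides of it. For distinct $b,b''\in B$ and distinct $a,a''\in A$ put
$$r_b(b'')=\#\{z\in A: z\text{ below line }bb''\},\qquad \rho_a(a'')=\#\{z\in B: z\text{ above line }aa''\}.$$
The line $bb''$ contains no point of $A$, so it splits $A$ exactly when $1\le r_b(b'')\le n_1-1$. Let
$$d_b=\#\{b''\in B\setminus\{b\}:1\le r_b(b'')\le n_1-1\},\qquad d_a=\#\{a''\in A\setminus\{a\}:1\le\rho_a(a'')\le n_2-1\}.$$
So $d_b$ counts the lines from $b$ to other points of $B$ that split $A$, and $d_a$ counts the lines from $a$ to other points of $A$ that split $B$.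

*Example.* Cut the vertices of a convex polygon by a line into $A$ and $B$. Both are runs of consecutive vertices. A line through two points of $A$ leaves the other vertices in two arcs, one on each side, and one of these arcs lies inside the run $A$. So all of $B$ lies on one side. Hence all $d_a$, and likewise all $d_b$, are $0$.

**Proposition 1 (unsplit pairs).** *If $d_a=0$ for all $a\in A$ and $d_b=0$ for all $b\in B$, then any two distinct edges with the same value of $s$ cross. Hence some $n_1n_2/(n_1+n_2-1)$ or more edges cross pairwise.*

The second sentence follows from the first by the pigeonhole principle, since there are $n_1n_2$ edges and at most $n_1+n_2-1$ values of $s$. For the first we show that a non-crossing pair with equal $s$ produces a splitting line. The lemma below gives more than that: it counts the splitting lines and says where they lie.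

**The symmetry.** The map $z\mapsto -z$ sends $(A,B)$ to the admissible pair $(\tilde A,\tilde B)=(-B,-A)$ and the edge $(a,b)$ to $(-b,-a)$. It exchanges above and below. So for the new pair
$$\tilde p=q,\quad \tilde q=p,\quad \tilde s=-s,\quad \tilde r=\rho,\quad \tilde\rho=r. \tag{2}$$
Edges with equal $s$ go to edges with equal $\tilde s$, and crossing is preserved.

**Lemma 1.** *Let $e=(a,b)$ and $e'=(a',b')$ be distinct edges with $s(e)=s(e')$ that do not cross. Then $L=L_e$ and $L'=L_{e'}$ meet in exactly one point $X$, and $x_X\ne0$. Suppose $x_X>0$ and the edges are named so that $L'$ is above $L$ at $x=0$. Write $p=p(e)$, $p'=p(e')$ and $\alpha=p'-p$. Then $\alpha\ge1$, and there are a vertex $v\in\{b,b'\}$ and a set $T\subseteq B\setminus\{v\}$ with $|T|\ge\alpha$ such that for every $b''\in T$ the line $vb''$ is, over the whole half-plane $x<0$, strictly above $L$ and strictly below $L'$. Consequently*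
$$p+1\le r_v(b'')\le p'\qquad(b''\in T). \tag{3}$$

*Proof.* One fact is used repeatedly. The height difference of two non-vertical lines is an affine function of $x$. If it is positive at some $x_1$ and $\le 0$ at some $x_2>x_1$, it is strictly decreasing and so positive for all $x\le x_1$. If it is zero at $x_1$ and negative (positive) at some $x_2>x_1$, it is positive (negative) for all $x<x_1$. We also write $q=q(e)$, $q'=q(e')$.

**Step 1: the lines meet, and not on $x=0$.** We have $L\neq L'$, because $L$ contains only $a,b$ from $A\cup B$ and $e\ne e'$. Both segments pass through $x=0$ at interior points. So if the lines met on $x=0$, the segments would cross. Name the edges so that $L'$ is above $L$ at $x=0$. Suppose the lines were parallel. Then $L'$ is above $L$ everywhere. Every point of $A$ below $L$ is below $L'$, and $a$ is below $L'$ but not below $L$, so $p'\ge p+1$. Every point of $B$ above $L'$ is above $L$, and $b'$ is above $L$ but not above $L'$, so $q'\le q-1$. Then $s(e')\le s(e)-2$, a contradiction. So $L\cap L'=\{X\}$ with $x_X\neq 0$.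

From now on $x_X>0$. Then $L'$ is above $L$ for $x<x_X$ and below $L$ for $x>x_X$.

**Step 2: count, to find many points in the right-hand wedge.** All of $A$ lies in $x<0<x_X$, where $L'$ is above $L$. So
$$\alpha=p'-p=\#\{z\in A: z\text{ on or above }L,\text{ below }L'\}\ge1,$$
because $a$ is counted. On the other side let
$$\beta=\#\{z\in B:x_z<x_X,\ z\text{ above }L,\ z\text{ on or below }L'\},$$
$$T=\{z\in B:x_z>x_X,\ z\text{ above }L',\ z\text{ on or below }L\}.$$
Compare "above $L'$" with "above $L$" for $z\in B$. If $x_z<x_X$, the first implies the second, and exactly $\beta$ points satisfy only the second. If $x_z>x_X$, the second implies the first, and exactly the points of $T$ satisfy only the first. If $x_z=x_X$ the two agree. So $q'-q=|T|-\beta$. Since $s(e)=s(e')$ means $q'-q=p'-p$,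
$$|T|=\alpha+\beta\ge\alpha .$$

**Step 3: locate $b$ and $b'$.** If $x_b>x_X$ and $x_{b'}>x_X$, then $X$ is interior to both segments, because $x_a,x_{a'}<0<x_X$, and the edges cross. So $x_b\le x_X$ or $x_{b'}\le x_X$.

**Step 4: the case $x_b\le x_X$; put $v=b$.** Let $b''\in T$. Then $x_{b''}>x_X\ge x_b$, so $b''\neq b$ and therefore $b''\notin L$. So $b''$ is strictly above $L'$ and strictly below $L$. Let $M$ be the line $bb''$.

If $x_b<x_X$: at $x_b$ the line $M$ meets $L$, and at $x_{b''}$ it is below $L$, so $M$ is above $L$ for $x<x_b$. At $x_b$ the line $M$ passes through $b\in L$, which is below $L'$ since $x_b<x_X$; at $x_{b''}$ it is above $L'$. So $M$ is below $L'$ for $x\le x_b$.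

If $x_b=x_X$: then $b=X$, since $b\in L$. So $M$ passes through $X$, and at $x_{b''}$, to the right of $X$, it is below $L$ and above $L'$. To the left of $X$ it is therefore above $L$ and below $L'$.

Either way $M$ is strictly above $L$ and strictly below $L'$ on $x<0$.

**Step 5: the case $x_b>x_X\ge x_{b'}$; put $v=b'$.** If $x_{b'}=x_X$, then $b'=X\in L$, so $b'=b$, contradicting $x_b>x_X$. So $x_{b'}<x_X$. Let $b''\in T$. Then $x_{b''}>x_X>x_{b'}$, so $b''\ne b'$. Let $M$ be the line $b'b''$. At $x_{b'}$ it meets $L'$ and at $x_{b''}$ it is above $L'$, so $M$ is below $L'$ for $x<x_{b'}$. At $x_{b'}$ it passes through $b'\in L'$, which is above $L$, and at $x_{b''}$ it is on or below $L$, so $M$ is above $L$ for $x\le x_{b'}$. Again $M$ is strictly between on $x<0$.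

**Step 6: read off (3).** The points of $A$ below $M=vb''$ include all points of $A$ on or below $L$, of which there are $p+1$ (the $p$ below, and $a$). And every point of $A$ below $M$ is one of the $p'$ points below $L'$. $\square$

Edges with a common endpoint are included. If $b=b'$, then $X=b$ and Step 4 applies. If $a=a'$, then $X=a$ and $x_X<0$.

*Proof of Proposition 1.* Suppose two distinct edges with the same $s$ do not cross. If $x_X>0$, take any $b''\in T$, which is possible since $|T|\ge\alpha\ge 1$. The line $vb''$ has $a\in L$ below it and $a'\in L'$ above it. So it splits $A$, and $d_v\ge1$, a contradiction. If $x_X<0$, apply the map $z\mapsto-z$. The meeting point moves to $-X$, with positive $x$-coordinate, and the edges are renamed if necessary so that the line of the second is higher at $x=0$. By (2) we then find $d_v\ge1$ for some $v\in A$, again a contradiction. $\square$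

What changes in general? Some lines do split, and edges with equal $s$ may fail to cross.

## 3. What a single splitting line can spoil

Here is the smallest kind of failure. Let
$$a=(-2,-2),\quad a'=(-4,2),\quad b=(1,1),\quad b'=(4,2),\quad b''=(6,4),$$
with $A=\{a,a'\}$ and $B=\{b,b',b''\}$. No three are collinear: the ten slopes are $1$ for $ab$; $0$ for $a'b'$; $-2$ for $aa'$; $2/3$ for $ab'$; $3/4$ for $ab''$; $-1/5$ for $a'b$; $1/5$ for $a'b''$; $1/3$ for $bb'$; $3/5$ for $bb''$; $1$ for $b'b''$. Two segments with a common endpoint would need equal slopes for a collinear triple, and the only equal slopes belong to $ab$ and $b'b''$, which share no point.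

For $e=(a,b)$ the line is $y=x$; $a'$ is above it and $b',b''$ are below it, so $p=q=s=0$. For $e'=(a',b')$ the line is $y=2$; $a$ is below it and, of $B$, only $b''$ is above it, so $p=q=1$ and $s=0$. Both have $s=0$, but $e$ lies in $y\le1$ and $e'$ lies in $y=2$. They do not cross. In Lemma 1 we have $X=(2,2)$, $v=b$, $T=\{b''\}$. The line $bb''$ has height $-4/5$ at $x=-2$ and $-2$ at $x=-4$, so it passes above $a$ and below $a'$: it splits $A$.

The natural repair is to discard edges and keep the rest. Proposition 1's proof suggests discarding an edge at $b$ whenever some line $bb''$ splits $A$, and treating $A$ in the same way. What remains is pairwise crossing for each value of $s$. But the price is too high. If $d_b=1$, a single line $bb''$ makes us discard all $n_1$ edges at $b$. If $d_b\ge1$ for every $b$, nothing is left, even though only $n_2$ of the $n_2(n_2-1)$ ordered pairs in $B$ might be splitting.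

Another way out is to look for a pair with no splitting lines at all. We shall compute in Section 6 what this costs with the partition used there; it is far from linear. What that partition does give cheaply is a pair in which only a fixed small fraction of the lines split. So we need a version of Proposition 1 whose loss is proportional to the number of splitting pairs. The naive rule loses up to $n_1$ edges per splitting pair $(b,b'')$. We want to lose at most $2$.

The proof of Proposition 1 wasted information: it used one line from $T$, but Lemma 1 supplies at least $\alpha$ of them. By (3), the numbers $r_v(b'')$ for all of these lie in the window $\{p+1,\dots,p+\alpha\}$, of length exactly $\alpha$ and adjacent to $p$. So a window of length $\alpha$ next to $p$ must carry at least $\alpha$ splitting lines. One splitting line far from $p$ cannot do that. We discard only the edges that have such a crowded window.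

## 4. Crowded windows and good edges

**Definition (bad and good edges).** The edge $e=(a,b)$, with $p=p(e)$, is *$B$-bad* if for some integer $\alpha\ge1$

* (F) $p+\alpha\le n_1-1$ and $\#\{b''\in B\setminus\{b\}:p+1\le r_b(b'')\le p+\alpha\}\ge\alpha$, or
* (G) $p-\alpha+1\ge1$ and $\#\{b''\in B\setminus\{b\}:p-\alpha+1\le r_b(b'')\le p\}\ge\alpha$.

With $q=q(e)$, it is *$A$-bad* if for some integer $\alpha\ge1$

* $q+\alpha\le n_2-1$ and $\#\{a''\in A\setminus\{a\}:q+1\le\rho_a(a'')\le q+\alpha\}\ge\alpha$, or
* $q-\alpha+1\ge1$ and $\#\{a''\in A\setminus\{a\}:q-\alpha+1\le\rho_a(a'')\le q\}\ge\alpha$.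

An edge is *good* if it is neither $A$-bad nor $B$-bad. By (2), the map $z\mapsto-z$ exchanges $A$-bad and $B$-bad.

*Example.* In the five-point configuration, $n_1=2$ and $r_b(b'')=1$. The edge $e=(a,b)$ has $p=0$, and (F) holds with $\alpha=1$: $0+1\le n_1-1$, and $b''$ is counted. So $e$ is $B$-bad.

**Theorem 1.** *(i) Any two distinct good edges with the same value of $s$ cross. (ii) At most $2\sum_{b\in B}d_b+2\sum_{a\in A}d_a$ edges are bad. Hence any set $E\subseteq A\times B$ contains at least*
$$\frac{|E|-2\sum_{a}d_a-2\sum_{b}d_b}{n_1+n_2-1}$$
*pairwise crossing edges.*

*Proof of (i).* Let $e\ne e'$ satisfy $s(e)=s(e')$ and not cross. We show that one of them is bad. By Lemma 1 the lines meet at one point $X$ with $x_X\neq0$.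

**Step 1: $x_X>0$.** Name the edges as in Lemma 1. If $v=b$, then at least $\alpha$ points $b''$ satisfy $p+1\le r_b(b'')\le p'=p+\alpha$, and $p+\alpha=p'\le n_1-1$. This is (F) for $e$. If $v=b'$, then at least $\alpha$ points $b''$ satisfy $p'-\alpha+1=p+1\le r_{b'}(b'')\le p'$, and $p'-\alpha+1=p+1\ge1$. This is (G) for $e'$. In either case one of the edges is $B$-bad.

**Step 2: $x_X<0$.** Apply $z\mapsto-z$ and rename the edges if necessary. Step 1 shows that one of the image edges is $B$-bad for $(-B,-A)$. So the corresponding original edge is $A$-bad. $\square$

## 5. Counting the bad edges at one point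

To bound the bad edges we need a statement about integers only: if few splitting lines are present, few positions $p$ have a crowded window.

**Lemma 2.** *Let $n\ge1$, let $N(1),\dots,N(n-1)$ be nonnegative integers, and let $d=\sum_{t=1}^{n-1}N(t)$. Let $F$ be the set of $p\in\{0,\dots,n-1\}$ for which some integer $\alpha\ge1$ satisfies*
$$p+\alpha\le n-1,\qquad \sum_{t=p+1}^{p+\alpha}N(t)\ge\alpha,$$
*and let $G$ be the set of $p\in\{0,\dots,n-1\}$ for which some integer $\alpha\ge1$ satisfies*
$$p-\alpha+1\ge1,\qquad \sum_{t=p-\alpha+1}^{p}N(t)\ge\alpha.$$
*Then $|F|\le d$ and $|G|\le d$.*

*Example.* Let $n=10$, $N(5)=3$ and all other $N(t)=0$. A window of length $\alpha$ containing $5$ is crowded exactly when $\alpha\le3$. So $F=\{2,3,4\}$ and $G=\{5,6,7\}$. Both bounds are attained with $d=3$.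

*Proof.* **Step 1: choose disjoint windows greedily.** If $F=\emptyset$ there is nothing to prove for $F$. Otherwise let $p_1=\min F$ and let $\alpha_1$ be a witness for $p_1$. Given $p_i,\alpha_i$, let $p_{i+1}$ be the least element of $F$ that is at least $p_i+\alpha_i$, if there is one, and let $\alpha_{i+1}$ be a witness for it. The process stops because the $p_i$ increase.

**Step 2: the intervals $[p_i,p_i+\alpha_i-1]$ cover $F$.** Let $f\in F$ and let $i$ be the largest index with $p_i\le f$. If $f\ge p_i+\alpha_i$, then $p_{i+1}$ exists and $p_{i+1}\le f$, a contradiction. So $f\le p_i+\alpha_i-1$. Hence $|F|\le\sum_i\alpha_i$.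

**Step 3: the windows $[p_i+1,p_i+\alpha_i]$ are disjoint.** This holds because $p_{i+1}+1\ge p_i+\alpha_i+1$. They lie in $[1,n-1]$, and $N$ sums to at least $\alpha_i$ over the $i$-th. So
$$|F|\le\sum_i\alpha_i\le\sum_i\ \sum_{t=p_i+1}^{p_i+\alpha_i}N(t)\le d.$$

**Step 4: reverse the order to treat $G$.** Put $\tilde N(t)=N(n-t)$ and $\tilde p=n-1-p$. The window $[p-\alpha+1,p]$ for $N$ becomes $[n-p,n-p+\alpha-1]=[\tilde p+1,\tilde p+\alpha]$ for $\tilde N$. The condition $p-\alpha+1\ge1$ becomes $\tilde p+\alpha\le n-1$. So $p\in G$ if and only if $\tilde p$ lies in the set $F$ formed from $\tilde N$, and $|G|\le\sum\tilde N(t)=d$. $\square$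

*Proof of Theorem 1(ii).* **Step 1: the edges at $b$ have different values of $p$.** Fix $b\in B$. The lines $ba$, $a\in A$, have distinct slopes. All of $A$ is to the left of $b$. For $a'\ne a$, the height of $a'$ is $y_b+\mathrm{slope}(ba')(x_{a'}-x_b)$, and the height of line $ba$ at the same abscissa is $y_b+\mathrm{slope}(ba)(x_{a'}-x_b)$. Since $x_{a'}-x_b<0$, the point $a'$ is below line $ba$ if and only if $\mathrm{slope}(ba')>\mathrm{slope}(ba)$. So $p(a,b)$ is the number of $a'\in A$ with larger slope, and $a\mapsto p(a,b)$ is a bijection $A\to\{0,\dots,n_1-1\}$.

**Step 2: apply Lemma 2.** Let $N(t)=\#\{b''\in B\setminus\{b\}:r_b(b'')=t\}$ for $1\le t\le n_1-1$. Then $\sum_tN(t)=d_b$. With $n=n_1$, the set $F$ consists exactly of the values $p$ satisfying (F), and $G$ of those satisfying (G). By Step 1 each value belongs to one edge at $b$, so at most $2d_b$ edges at $b$ are $B$-bad.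

**Step 3: sum.** By the symmetry, at most $2d_a$ edges at $a$ are $A$-bad. Summing over $b\in B$ and $a\in A$ gives (ii).

**Step 4: pigeonhole.** Any $E\subseteq A\times B$ contains at least $|E|-2\sum_ad_a-2\sum_bd_b$ good edges, and $s$ takes at most $n_1+n_2-1$ values. Good edges with a common $s$ cross pairwise by (i). This gives the last assertion. $\square$

By the formula in Section 2 for the number of points above $L_e$, the crossing families found here consist of segments $ab$ whose lines have one and the same number of points of $A\cup B$ above them.

## 6. A partition into quarters and the linear bound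

It remains to find, in any set of $28672k$ points, a separated pair with few splitting lines. We use the discrete ham-sandwich theorem in the plane (for example Matoušek, *Using the Borsuk–Ulam Theorem*, Thm 3.1.2): *for finite sets $Q_1,Q_2\subset\mathbb R^2$ there is a line such that each of its open sides contains at most $|Q_i|/2$ points of $Q_i$, for $i=1,2$.*

**Lemma 3 (four-partition).** *Let $Q$ be $4m$ points in general position, $m\ge1$. There are lines $\ell_1,\ell_2$ avoiding $Q$, neither equal nor parallel, such that each of the four open quadrants contains exactly $m$ points of $Q$. Any line meets at most three of the open quadrants.*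

*Proof.* **Step 1: the first line.** Sweep a line in a direction not parallel to any line through two points of $Q$. It meets the points one at a time, so we can stop at a position $\ell_1$ avoiding $Q$ with $2m$ points on each side. Call these sets $Q_1,Q_2$.

**Step 2: the second line.** By the ham-sandwich theorem there is a line $\ell$ with at most $m$ points of each $Q_i$ in each open side. It contains at most two points of $Q$. A small motion of $\ell$ puts these points on any prescribed sides without moving other points across. If there is one such point, or two that must go to the same side, translate. If there are two that must go to opposite sides, rotate slightly about their midpoint in the appropriate sense. Let $Q_i$ have $x_i\le m$ and $y_i\le m$ points on the two open sides of $\ell$, and hence $(m-x_i)+(m-y_i)$ points on $\ell$. Send $m-x_i$ of the latter to the first side and $m-y_i$ to the second. The moved line is $\ell_2$. It leaves $m$ points of each $Q_i$ on each side.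

**Step 3: the quadrants.** All four combinations of a side of $\ell_1$ and a side of $\ell_2$ are nonempty. Equal lines would give only two nonempty combinations and parallel lines only three. So the lines are neither equal nor parallel.

**Step 4: lines meet at most three quadrants.** A line equal to $\ell_1$ or $\ell_2$ meets no open quadrant. Any other line meets $\ell_1\cup\ell_2$ in at most two points. Removing them leaves at most three connected pieces, each inside one quadrant. $\square$

**Proof of Theorem 2.** The lower bound is (1). For the upper bound let $m=7k$ and let $P$ be a set of $4096m=28672k$ points in general position.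

**Step 1: partition so that every line misses most parts.** Apply Lemma 3 to $P$, then to each of the four parts, and so on to depth $6$. This gives $4^6=4096$ parts of size $m$. The four children of a node lie in distinct open quadrants, which are disjoint convex sets, so their convex hulls are disjoint. The hull of a part lies in the hulls of all its ancestors. So the $4096$ hulls are pairwise disjoint. A line that misses the hull of a node misses the hulls of its children, and a line that meets it meets at most three of the four child hulls. By induction on the depth every line meets at most $3^6=729$ of the $4096$ hulls.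

**Step 2: average to find a pair with few splitting lines.** For parts $U\ne V$ let $D(U;V)$ be the number of ordered pairs $(u,u'')$ of distinct points of $U$ whose line meets $\operatorname{conv}V$. The line $uu''$ meets $\operatorname{conv}U$, so it meets at most $728$ other hulls. Hence $\sum_{V\ne U}D(U;V)\le728\,m^2$ for each $U$. Summing over the $4096$ parts $U$ and averaging over the $\binom{4096}2$ unordered pairs, we find a pair $\{U,V\}$ with
$$D(U;V)+D(V;U)\le\frac{4096\cdot728\,m^2}{4096\cdot4095/2}=\frac{1456}{4095}\,m^2=\frac{16}{45}\,m^2. \tag{4}$$

**Step 3: make the pair admissible.** The hulls of $U$ and $V$ are disjoint compact convex sets, so some line strictly separates them. A slight rotation keeps it separating and makes it not parallel to any line through two points of $U\cup V$. Choose coordinates in which it is the line $x=0$, with $A=U$ on the left and $B=V$ on the right. A line that splits $V$ meets $\operatorname{conv}V$. So $\sum_{a}d_a\le D(U;V)$, and likewise $\sum_bd_b\le D(V;U)$.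

**Step 4: apply Theorem 1 with $E=A\times B$.** By (4), the number of pairwise crossing segments is at least
$$\frac{m^2-2\cdot\frac{16}{45}m^2}{2m-1}=\frac{13}{45}\cdot\frac{m^2}{2m-1}>\frac{13\,m}{90}=\frac{91\,k}{90}>k .$$
Hence $c(k)\le28672\,k$. $\square$

So the answer to the question is yes, with $C=28672$, and $c(k)=\Theta(k)$.

Two checks on the numbers. First, at depth $j$ the right side of (4) is $2(3^j-1)m^2/(4^j-1)$, and Step 4 needs $(3^j-1)/(4^j-1)<\frac14$. Depth $4$ gives $80/255>\frac14$ and is not enough. Depth $5$ gives $242/1023=22/93<\frac14$ and works, but leaves only the fraction $1-\frac{88}{93}=\frac5{93}$ of the edges. Depth $6$ leaves $\frac{13}{45}$.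

Second, consider Proposition 1 in place of Theorem 1. We would need the averaged bound to be less than $1$, so that no splitting pair exists. Since $3^j-1\ge\frac23 3^j$, the bound is at least $\frac43(3/4)^jm^2$. If it is less than $1$, then $(4/3)^j>m^2$. As $(4/3)^4=256/81<4$, this gives $4^j>(4/3)^{4j}>m^8$, and the number of points is $4^jm>m^9$. So this averaging yields unsplit pairs only of size below the ninth root of the number of points. The tolerance for a fixed fraction of splitting pairs, in Theorem 1, is what makes the bound linear.

## 7. Dense geometric graphs

A **geometric graph** is a graph whose vertices are points in general position and whose edges are straight segments. For instance, all segments spanned by a point set form a complete geometric graph. Theorem 1 allows an arbitrary set $E$ of edges, so it applies when only some of the segments are available.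

**Theorem 3.** *There is an absolute constant $c>0$ such that every geometric graph with $N$ vertices and $M=\varepsilon N^2\ge1$ edges contains at least $c\,\varepsilon^3N$ pairwise crossing edges. The linear dependence on $N$ is optimal. For $\varepsilon\le\frac14$ one cannot guarantee more than $4\varepsilon N$, at least for those $N\ge2t$ divisible by $t=\lfloor1/(4\varepsilon)\rfloor$.*

*In particular, $N$ red and $N$ blue points in general position always span $\Omega(N)$ pairwise crossing bichromatic segments.* (This is the case of $2N$ vertices and $N^2$ edges, where $\varepsilon=\frac14$.)

If we restrict to one pair of parts at random, we must keep a share of the given edges while the bad edges, summed over *all* pairs of parts, are few compared with $\varepsilon N^2$. For this we use **Matoušek's partition theorem** (*Efficient partition trees*, Discrete Comput. Geom. 8 (1992), 315–334): *there is a constant $C_0\ge1$ such that for any planar $n$-point set $Q$ and $2\le w<n$, $Q$ can be partitioned into classes $Q_i$ with $w\le|Q_i|<2w$, each contained in a simplex $\Delta_i$, such that every line crosses (meets but does not contain) at most $C_0\sqrt{n/w}$ of the $\Delta_i$.*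

*Proof.* Put $c_1=2^{-14}C_0^{-2}$ and $c=c_1/64$.

**Step 1: reduce to a graph with many edges across a line.** Note that $\varepsilon^3N=M^3/N^5$. While $N\ge10$, split the vertex set by a line, not parallel to any line through two vertices, into parts of sizes $\lfloor N/2\rfloor$ and $\lceil N/2\rceil$. If at least $M/4$ edges join the two parts, stop. Otherwise more than $\frac34M$ edges lie inside the parts. So one part spans $M'\ge\frac38M$ edges on $N'\le\frac{N+1}2$ vertices; pass to it. Then
$$\frac{M'^3/N'^5}{M^3/N^5}\ge\frac{27}{512}\Big(\frac{2N}{N+1}\Big)^5=\frac{27}{16}\Big(\frac N{N+1}\Big)^5\ge\frac{27}{16}\Big(\frac{10}{11}\Big)^5>1.$$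
So $M^3/N^5$ does not decrease. Also $M'\ge1$ since $M'>0$ is an integer, and the process terminates since $N'<N$.

If it ends with $N<10$, then the final $M\le N^2/2$ gives $M^3/N^5\le N/8<2$. The original $\varepsilon^3N$ is at most this, so $c\,\varepsilon^3N<2c<1$, and a single edge suffices.

Otherwise it stops with $N\ge10$. Rename $N,M,\varepsilon$ to be the final values. Proving the bound for these implies it for the original graph. Now $\varepsilon\le\frac12$, and a line separates the vertices into $A_0,B_0$ with at least $\varepsilon N^2/4$ edges between them. Take this line as $x=0$; by its choice no two vertices lie on a vertical line.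

**Step 2: choose the class size.** Let $w=\lfloor c_1\varepsilon^2N\rfloor$. If $w\le2$, then $c_1\varepsilon^2N<3$ and $\varepsilon^3N<3\varepsilon/c_1\le\frac3{2c_1}$. So $c\,\varepsilon^3N<\frac{3}{128}<1$ and one edge suffices. Let $w\ge3$. From $|A_0||B_0|\ge\varepsilon N^2/4$ and $|A_0|,|B_0|\le N$, both sets have at least $\varepsilon N/4$ points. And $w\le c_1\varepsilon^2N\le\frac12c_1\varepsilon N<\varepsilon N/4$. So the partition theorem applies to $A_0$ and to $B_0$ with this $w$. It gives classes $A_i$ and $B_j$ of sizes in $[w,2w)$, at most $N/w$ classes for each set. Every pair $(A_i,B_j)$ is admissible.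

**Step 3: bound all bad edges at once.** Consider a line through two points of $A_i$ that splits $B_j$. It meets the simplex containing $B_j$, which is convex. It does not contain this simplex, since $|B_j|\ge3$ and $B_j$ is not collinear. So it crosses the simplex. A given line does this for at most $C_0\sqrt{|B_0|/w}\le C_0\sqrt{N/w}$ indices $j$. Therefore, with $d_a$ computed for the pair $(A_i,B_j)$,
$$\sum_{i,j}\sum_{a\in A_i}d_a\le\sum_i|A_i|^2\,C_0\sqrt{N/w}\le2w|A_0|\,C_0\sqrt{N/w}.$$
Similarly $\sum_{i,j}\sum_{b\in B_j}d_b\le2w|B_0|\,C_0\sqrt{N/w}$. Since $|A_0|+|B_0|=N$, Theorem 1(ii) bounds the total number of bad edges, over all pairs $(A_i,B_j)$, by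
$$4C_0wN\sqrt{N/w}=4C_0N^2\sqrt{w/N}\le4C_0\sqrt{c_1}\,\varepsilon N^2=\frac{\varepsilon N^2}{32},$$
because $w/N\le c_1\varepsilon^2$ and $\sqrt{c_1}=2^{-7}/C_0$.

**Step 4: pick a pair and a value of $s$.** Each of the at least $\varepsilon N^2/4$ graph edges between $A_0$ and $B_0$ belongs to exactly one pair $(A_i,B_j)$. At least $\frac{\varepsilon N^2}4-\frac{\varepsilon N^2}{32}\ge\frac{\varepsilon N^2}8$ of them are good for their pair. There are at most $(N/w)^2$ pairs, so some pair contains at least $\frac{\varepsilon N^2}8(w/N)^2=\varepsilon w^2/8$ good edges of the graph. For this pair $s(\cdot)$ takes at most $|A_i|+|B_j|-1<4w$ values. By Theorem 1(i), at least $\varepsilon w/32$ of these edges cross pairwise. As $c_1\varepsilon^2N\ge1$, we have $w\ge\frac12c_1\varepsilon^2N$, and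
$$\frac{\varepsilon w}{32}\ge\frac{c_1\varepsilon^3N}{64}=c\,\varepsilon^3N.$$

**Step 5: the upper bounds.** Pairwise crossing edges have distinct endpoints, so there are never more than $N/2$ of them. The linear dependence on $N$ is therefore optimal. Now let $\varepsilon\le\frac14$, $t=\lfloor1/(4\varepsilon)\rfloor\ge1$, $t\mid N$ and $N\ge2t$. Take $t$ clusters of $N/t$ points with pairwise disjoint convex hulls, all $N$ points in general position, and a complete graph on each cluster. The number of edges is
$$t\binom{N/t}2=\frac N2\Big(\frac Nt-1\Big)\ge\frac{N^2}{4t}\ge\varepsilon N^2.$$
The first inequality holds because $N/t\ge2$, and the second because $t\le1/(4\varepsilon)$. If exactly $\varepsilon N^2$ edges are wanted, delete the surplus; this creates no new crossings. Edges of different clusters lie in disjoint hulls and do not cross. So pairwise crossing edges lie in one cluster, and having distinct endpoints there are at most $\frac N{2t}$ of them. Since $\lfloor y\rfloor\ge y/2$ for $y\ge1$, we have $t\ge\frac1{8\varepsilon}$, and so $\frac N{2t}\le4\varepsilon N$. $\square$
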